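\title{Engel words in a weakly rational word are boundedly concise in residually finite groups}

\begin{abstract}
Let $v$ be a weakly rational group-word and $n$ a positive integer. We prove that the word $[y,{}_nv]=[y,v,\dots,v]$ is boundedly concise in residually finite groups: if it takes at most $m$ values in a residually finite group, then these values generate a subgroup of order at most $\nu(n,m)$. The bound does not depend on $v$, and in finite groups the set of $v$-values may be replaced by any rational normal subset. The proof reduces to $p$-groups and treats $e\mapsto[y,{}_nu^e]$ as a polynomial sequence with few values. The nilpotency that this requires comes, through an ultraproduct, from a theorem on Lie algebras of characteristic zero.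
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{group-word} $w=w(x_1,\dots,x_d)$ is a nontrivial element of the free group on $x_1,\dots,x_d$. For a group $G$ let $G_w$ be the set of all values $w(g_1,\dots,g_d)$ with $g_i\in G$, and let $w(G)=\langle G_w\rangle$ be the verbal subgroup. The word $w$ is \emph{concise} in a class $\mathcal C$ of groups if $w(G)$ is finite for every $G\in\mathcal C$ with $G_w$ finite. It is \emph{boundedly concise} in $\mathcal C$ if for every positive integer $m$ there is a number $\nu=\nu(w,m)$ such that every $G\in\mathcal C$ with $|G_w|\le m$ satisfies $|w(G)|\le\nu$. We work in the class of \emph{residually finite} groups, those in which any finitely many distinct elements remain distinct in some finite quotient.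

Bounded conciseness is a question about the orders of the values. Indeed, if $|G_w|\le m$, then the derived subgroup of $w(G)$ has order bounded in terms of $m$ (Lemma~\ref{lem:schur} below), and $w(G)/w(G)'$ is an abelian group with at most $m$ generators, namely the images of the values. So $|w(G)|$ is bounded as soon as the orders of the values are.

One property of a word bounds these orders at once. A word $w$ is \emph{weakly rational} if, for every finite group $G$ and every integer $e$ coprime to $|G|$, the set $G_w$ is closed under taking $e$th powers. If $G$ is finite and $c\in G_w$ has order $k$, then every generator of $\langle c\rangle$ has the form $c^e$ with $e$ coprime to $|G|$, so $G_w$ contains $\varphi(k)$ powers of $c$, where $\varphi$ is Euler's function. If $|G_w|\le m$, every prime power $q$ dividing $k$ satisfies $q/2\le\varphi(q)\le m$, and so $k$ divides $(2m)!$.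

We write $a^b=b^{-1}ab$ and $[a,b]=a^{-1}b^{-1}ab$, and commutators are left-normed: $[a_1,\dots,a_{r+1}]=[[a_1,\dots,a_r],a_{r+1}]$. We put $[a,{}_0b]=a$ and $[a,{}_nb]=[[a,{}_{n-1}b],b]$, so that $[a,{}_nb]=[a,b,\dots,b]$ with $b$ repeated $n$ times. The words $[\dots[x_1^{n_1},x_2]^{n_2},\dots,x_k]^{n_k}$ are weakly rational for all positive integers $n_1,\dots,n_k$; in particular so are the lower central words $[x_1,\dots,x_k]$.

Now let $v=v(x_1,\dots,x_k)$ be weakly rational and let $y$ be a variable distinct from $x_1,\dots,x_k$. From $v$ and $y$ one can build two Engel words, $[v,{}_ny]$ and $[y,{}_nv]$. It is known that $[v,{}_ny]$ is boundedly concise in residually finite groups, and that so is $[y,{}_nv^r]$ for every positive integer $r$ when $v=[x_1,\dots,x_k]$. The problem treated here comes from \cite{problem}.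

\medskip
\noindent\textbf{Conjecture.} \emph{Let $k,n$ be positive integers and $v=v(x_1,\dots,x_k)$ a weakly rational word. Then the word $[y,{}_nv]$ is boundedly concise in residually finite groups.}

\subsection{Results}

We prove the conjecture with a bound that does not depend on $v$. The word $v$ enters only through two properties of the set of its values. Call a subset $U$ of a finite group $G$ \emph{normal} if it is invariant under conjugation, and \emph{rational} if $u^e\in U$ whenever $u\in U$ and $\gcd(e,|G|)=1$.

\begin{theorem}\label{thm:finite}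
For all positive integers $n,m$ there is a number $\nu(n,m)$ with the following property. If $G$ is a finite group, $U\subseteq G$ is a rational normal subset, and $S=\{[y,{}_nu]:y\in G,\ u\in U\}$ has at most $m$ elements, then $|\langle S\rangle|\le\nu(n,m)$.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $v$ be a weakly rational word and $w=[y,{}_nv]$. If $G$ is a residually finite group with $|G_w|\le m$, then $|w(G)|\le\nu(n,m)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:finite}]
Let $Q$ be a finite quotient of $G$. Then $Q_v$ is a rational normal subset of $Q$, we have $Q_w=\{[y,{}_nu]:y\in Q,\ u\in Q_v\}$, and $Q_w$ and $w(Q)$ are the images of $G_w$ and $w(G)$. So $|w(Q)|\le\nu(n,m)$ by Theorem~\ref{thm:finite}. If $w(G)$ had $\nu(n,m)+1$ distinct elements, they would remain distinct in some finite quotient $Q$, which is impossible.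
\end{proof}

This is the only place where residual finiteness is used. The function $\nu(n,m)$ is not explicit, because one step (Theorem~\ref{thm:linear}) is proved by a compactness argument.

\begin{remark}
If $v$ is weakly rational, so is $v^r$ for $r\ge1$, since $(u^r)^e=(u^e)^r$. So $[y,{}_nv^r]$ is boundedly concise in residually finite groups, with a bound independent of $r$ and $v$. This contains the known case $[y,{}_n[x_1,\dots,x_k]^r]$.
\end{remark}

\subsection{The model case}\label{sec:model}

Let $c=[y,{}_nu]\in S$. Rationality concerns $u$, not $c$, so it does not tell us that powers of $c$ lie in $S$. What it gives is the sequence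
\[
e\longmapsto[y,{}_nu^e],
\]
which equals $c$ at $e=1$, equals $1$ at $e=0$, and takes at most $m$ values on the integers coprime to $|G|$. Put $a=u^y$, so that $[y,u^e]=a^{-e}u^e$, and suppose that $\langle u,a\rangle$ is nilpotent of class at most $n$. In such a group commutators of weight $n$ are multiplicative in each entry. Hence, for $n\ge2$,
\[
[y,{}_nu^e]=[a^{-e}u^e,{}_{n-1}u^e]=[a^{-1},{}_{n-1}u]^{e^n}=c^{\,e^n},
\]
and for $n=1$ the same formula holds because $u$ and $a$ commute. Let $q$ be a prime power dividing $|c|$. As $e$ runs over the integers coprime to $|G|$, it runs over all units modulo $q$, and $e^n$ takes at most $m$ values modulo $q$. The group of units modulo $q$ is cyclic or the product of a cyclic group with a group of order $2$, so at most $2n$ units have $n$th power $1$. Thus $\varphi(q)\le2nm$, so $q\le4nm$, and $|c|$ divides $(4nm)!$. In words: the sequence is a polynomial in $e$ that vanishes at $0$, and a polynomial of bounded degree can take few values only if it is killed by a bounded integer.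

\begin{example}\label{ex:heis}
Let $p$ be an odd prime and $P=\langle u,a\rangle$ the nonabelian group of order $p^3$ and exponent $p$, with center $Z=\langle z\rangle$, $z=[u,a]$. Let $G=P\rtimes\langle y\rangle$, where $y$ has order $2$ and interchanges $u$ and $a$, and let $n=2$. For $g,x\in P$ we have $[g,{}_2x]=1$. For $g\in yP$ and $x\in u^eZ$ we have $[g,x]\in a^{-e}u^eZ$, so $[g,{}_2x]=[a^{-e},u^e]=z^{e^2}$; for $x\in a^eZ$ we get $[u^{-e},a^e]=z^{-e^2}$. The normal subset $U=uZ\cup aZ$ is not rational, since $u^{-1}\notin U$. It gives $S=\{1,z,z^{-1}\}$, while $|\langle S\rangle|=p$. So Theorem~\ref{thm:finite} fails without rationality. If we add to $U$ all $e$th powers with $p\nmid e$, then $S$ contains $1$ and all $z^{e^2}$, so $|S|\ge(p+1)/2$ bounds $p$.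
\end{example}

\subsection{Plan of the proof}

In general the sequence $[y,{}_nu^e]$ does not consist of powers of $c$, and nothing bounds the class of $\langle u,a\rangle$ in advance. The proof goes from the top down, and each section rests on one theorem proved later.

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:finite} to the case where $P=\langle U\rangle$ is a $p$-group and $S$ is central in $P$ (Theorem~\ref{thm:pgroup}). Section~\ref{sec:poly} sets up polynomial sequences in nilpotent groups. Section~\ref{sec:pgroup} proves Theorem~\ref{thm:pgroup} from a linear statement, Theorem~\ref{thm:linear}: the group $\langle u,a\rangle$ acts on every abelian normal subgroup of $P$ nilpotently of bounded class, up to bounded torsion. Section~\ref{sec:linear} passes to an ultraproduct, kills torsion, takes logarithms, and so reduces Theorem~\ref{thm:linear} to the nilpotency of a Lie algebra over $\mathbb Q$ (Theorem~\ref{thm:lie}). Section~\ref{sec:lie} proves this nilpotency by producing a sandwich element. Rationality is used twice: to count values in Section~\ref{sec:pgroup}, and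 in Section~\ref{sec:linear} to extend the Engel identity from $u$ to all rational powers of $u$.

\section{Group-theoretic preliminaries}\label{sec:prelim}

Groups and operators act on the right, and products of operators are read from left to right. The terms of the lower central series are $\gamma_1(G)=G$ and $\gamma_{i+1}(G)=[\gamma_i(G),G]$. A quantity is \emph{$(r,s)$-bounded} if it is at most some function of $r$ and $s$ alone. We use three classical theorems.

\begin{itemize}
\item \emph{Schur's theorem.} If $|A:Z(A)|\le r$, then $|A'|$ is $r$-bounded.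
\item \emph{Baer's theorem.} Let $G$ be finite and let $u\in G$ be a left Engel element, that is, for each $y\in G$ there is $k$ with $[y,{}_ku]=1$. Then $u$ lies in the Fitting subgroup $F(G)$, the largest nilpotent normal subgroup of $G$.
\item \emph{P.~Hall's theorem.} If $N\lhd G$ is nilpotent of class at most $r$ and $G/N'$ is nilpotent of class at most $s$, then $G$ is nilpotent of $(r,s)$-bounded class.
\end{itemize}

\begin{lemma}\label{lem:schur}
Let $S$ be a conjugation-invariant subset of a group $G$ with $|S|\le m$, and let $A=\langle S\rangle$. Then $|G:C_G(A)|$ divides $m!$, and $|A'|\le\sigma(m)$ for some function $\sigma$ of $m$ alone.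
\end{lemma}

\begin{proof}
The group $G$ permutes $S$ by conjugation with kernel $C_G(A)$, so $G/C_G(A)$ embeds in $\mathrm{Sym}(S)$. Hence $|A:Z(A)|\le m!$, and Schur's theorem applies.
\end{proof}

An abelian normal subgroup $B$ of a group $P$ is written additively when we regard it as a right $\mathbb Z[P]$-module by conjugation. Then $[b,g]=b^{-1}b^g=b(g-1)$, and so
\begin{equation}\label{eq:engelmodule}
[b,{}_kg]=b(g-1)^k\qquad(b\in B,\ g\in P,\ k\ge0).
\end{equation}
In particular, if $[x,{}_kg]=1$ for all $x\in P$, then $(g-1)^k=0$ on $B$.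

The augmentation ideal $I_H$ of $\mathbb Z[H]$ is the additive span of the elements $h-1$, $h\in H$. We use the identity
\begin{equation}\label{eq:aug}
gh-1=(g-1)(h-1)+(g-1)+(h-1)
\end{equation}
and the inclusion $\gamma_i(H)-1\subseteq I_H^{\,i}$. The latter follows by induction on $i$: the set $\{g\in H:g-1\in I_H^{\,i+1}\}$ is a subgroup by \eqref{eq:aug} and $g^{-1}-1=-g^{-1}(g-1)$, and it contains $[g,h]$ for $g\in\gamma_i(H)$, $h\in H$, because $[g,h]-1=g^{-1}h^{-1}\bigl((g-1)(h-1)-(h-1)(g-1)\bigr)$.

The next lemma strips the outer powers of $u$ from an Engel commutator. What remains is a conjugate of $u^{-1}$ given by a short recursion.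

\begin{lemma}\label{lem:b}
Let $u,y$ be elements of a group, $b_0=y^{-1}u^{-1}y$ and $b_{i+1}=b_i^{-1}u^{-1}b_i$. Then $[y,{}_iu]=u^{-(i-1)}b_{i-1}u^i$ for $i\ge1$.
\end{lemma}

\begin{proof}
We have $[y,u]=b_0u$. If $y_i=[y,{}_iu]=u^{-(i-1)}b_{i-1}u^i$, then
\[
y_i^{-1}u^{-1}y_iu=u^{-i}b_{i-1}^{-1}u^{i-1}\cdot u^{-1}\cdot u^{-(i-1)}b_{i-1}u^{i+1}=u^{-i}b_iu^{i+1}.\qedhere
\]
\end{proof}

\section{Reduction to central values in a $p$-group}\label{sec:reduction}

The core of Theorem~\ref{thm:finite} is the following special case. The essential point is that the exponent $\mu$ does not depend on $p$.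

\begin{theorem}\label{thm:pgroup}
For all positive integers $n,m$ there is a positive integer $\mu=\mu(n,m)$ with the following property. Let $p$ be a prime, $G$ a finite group, and $U$ a normal subset of $G$ such that $P=\langle U\rangle$ is a $p$-group and $u^e\in U$ whenever $u\in U$ and $p\nmid e$. Suppose that $S=\{[y,{}_nu]:y\in G,\ u\in U\}$ has at most $m$ elements and lies in $Z(P)$. Then $c^\mu=1$ for all $c\in S$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:finite} from Theorem~\ref{thm:pgroup}]
Let $G,U,S$ be as in Theorem~\ref{thm:finite}. The set $S$ is normal, since $[y,{}_nu]^g=[y^g,{}_nu^g]$, so $A=\langle S\rangle\lhd G$.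

The hypotheses pass to every quotient $\bar G=G/N$. The image $\bar U$ is normal, and the set $S$ formed from $\bar G$ and $\bar U$ is $\bar S$. If $\gcd(e,|\bar G|)=1$, choose $e'\equiv e$ modulo $|\bar G|$ with $e'\equiv1$ modulo every prime that divides $|G|$ but not $|\bar G|$; then $\gcd(e',|G|)=1$ and $\bar u^e=\bar u^{e'}\in\bar U$ for $u\in U$. In Steps 1--3 we factor out normal subgroups of $G$ that lie in $A$ and have $(n,m)$-bounded order, keeping the notation. Put $\ell=m!$.

\emph{Step 1: $A$ is abelian.} Factor out $A'$, of order at most $\sigma(m)$ by Lemma~\ref{lem:schur}. Now $A$ is abelian with at most $m$ generators, so every subgroup of $A$ has at most $m$ generators, and a subgroup of exponent dividing $k$ has order at most $k^m$.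

\emph{Step 2: $(u-1)^n=0$ on $A$ for $u\in U$.} By \eqref{eq:engelmodule} the subgroup $A(u-1)^n$ is contained in $S$, so its order is at most $m$ and its exponent divides $\ell$. The sum of these subgroups over $u\in U$ is normal in $G$ and has exponent dividing $\ell$, hence order at most $\ell^m$. Factor it out.

\emph{Step 3: $U$ centralizes $A$.} Let $u\in U$ and let $x=u-1$ as an endomorphism of $A$. Then $x^n=0$, and $(1+x)^\ell=1$ by Lemma~\ref{lem:schur}, that is,
\[
\ell x+\tbinom\ell2x^2+\dots+x^\ell=0 .
\]
We claim that $\ell^jx^{n-j}=0$ for $0\le j\le n-1$. This holds for $j=0$. If it holds for $j$ and $j+1\le n-1$, multiply the displayed relation by $\ell^jx^{n-j-2}$: the first term becomes $\ell^{j+1}x^{n-j-1}$, and all others are multiples of $\ell^jx^{n-j}=0$. For $j=n-1$ we get $\ell^{n-1}x=0$, so $A(u-1)$ has exponent dividing $\ell^{n-1}$. The sum of the subgroups $A(u-1)$ over $u\in U$ is normal in $G$, of order at most $\ell^{(n-1)m}$. Factor it out.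

\emph{Step 4: $\langle U\rangle$ is nilpotent and $A\le Z(\langle U\rangle)$.} Since $[y,u]=(u^y)^{-1}u$ lies in the normal subgroup $\langle U\rangle$, we have $S\subseteq\langle U\rangle$, and $A\le Z(\langle U\rangle)$ by Step 3. Therefore $[y,{}_{n+1}u]=1$ for all $y\in G$ and $u\in U$. By Baer's theorem $\langle U\rangle\le F(G)$, so $\langle U\rangle$ is nilpotent.

\emph{Step 5: one prime at a time.} Let $c\in S$ and let $p$ be a prime. The nilpotent group $\langle U\rangle$ is the direct product of its Sylow $p$-subgroup and a characteristic $p'$-subgroup $O$, and $O\lhd G$. In $\bar G=G/O$ the group $\langle\bar U\rangle$ is a $p$-group, the order of $\bar c$ is the $p$-part of $|c|$, and $\bar S\subseteq Z(\langle\bar U\rangle)$ has at most $m$ elements. Let $p\nmid e$, let $p^l$ be the $p$-part of $|\bar G|$, and choose $e'\equiv e$ modulo $p^l$ with $e'\equiv1$ modulo every prime $q\ne p$ dividing $|\bar G|$. Then $e'$ is coprime to $|\bar G|$, and the order of $\bar u\in\bar U$ divides $p^l$, so $\bar u^e=\bar u^{e'}\in\bar U$ because $\bar U$ is rational. By Theorem~\ref{thm:pgroup}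 the $p$-part of $|c|$ divides $\mu=\mu(n,m)$. As $p$ is arbitrary, $c^\mu=1$. So $A$ has exponent dividing $\mu$ and $|A|\le\mu^m$.

Collecting the factors, the theorem holds with $\nu(n,m)=\sigma(m)\,(m!)^{nm}\,\mu(n,m)^m$.
\end{proof}

\section{Polynomial sequences with few values}\label{sec:poly}

We need a notion of polynomial that applies to sequences such as $e\mapsto a^{-e}u^e$ in a noncommutative group. For $g:\mathbb Z\to G$ and $h\in\mathbb Z$ put $\partial_hg(e)=g(e+h)g(e)^{-1}$. We say that $g$ has \emph{degree at most $D$} if $\partial_{h_1}\cdots\partial_{h_{D+1}}g$ is identically $1$ for all $h_1,\dots,h_{D+1}$. Such a sequence also has degree at most $D+1$; its image under a homomorphism has degree at most $D$; and the degree is the same in every subgroup that contains the values. The sequence $e\mapsto t^e$ has degree at most $1$, since $\partial_h$ of it is the constant $t^h$.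

First we extend the count of Section~\ref{sec:model} from $e^n$ to arbitrary polynomials.

\begin{lemma}\label{lem:few}
For $D,m\ge1$ there is a positive integer $\kappa=\kappa(D,m)$ with the following property. Let $M$ be an abelian group, written additively, and let $q:\mathbb Z\to M$ have degree at most $D$ and satisfy $q(0)=0$. If for some prime $p$ the map $q$ takes at most $m$ values on $\{e:p\nmid e\}$, then $\kappa q(e)=0$ for all $e\in\mathbb Z$.
\end{lemma}

\begin{proof}
If $p>mD+1$, consider the integers $1,\dots,mD+1$; if $p\le mD+1$, consider $1+pj$ for $0\le j\le mD$. In both cases we have $mD+1$ integers prime to $p$ in an interval that depends only on $m$ and $D$. So $q$ takes one value $\pi$ at $D+1$ of them, say $e_0,\dots,e_D$.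

Newton's formula $q(e)=\sum_{i\le D}\binom ei\,\partial_1^iq(0)$ holds for all $e\in\mathbb Z$: both sides are killed by $\partial_1^{D+1}$, so they are determined by their values at $0,\dots,D$, where they agree. As $D!\binom ei$ is a polynomial in $e$ with integer coefficients, $D!\,q(e)=\sum_{i=0}^De^ir_i$ with $r_i\in M$. Then
\[
(r_0-D!\,\pi)+e_jr_1+\dots+e_j^Dr_D=0\qquad(0\le j\le D).
\]
Multiplying this system by the adjugate of the Vandermonde matrix $(e_j^i)$, we find that $\Delta=\prod_{i<j}(e_j-e_i)$ kills $r_0-D!\,\pi$ and $r_1,\dots,r_D$. So $\Delta D!\,(q(e)-\pi)=0$ for all $e$. Taking $e=0$ gives $\Delta D!\,\pi=0$, and hence $\Delta D!\,q(e)=0$. For given $m,D$ the nonzero integer $\Delta D!$ has finitely many possible values; let $\kappa$ be a positive common multiple of them.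
\end{proof}

The hypothesis $q(0)=0$ excludes nonzero constants. Next, products of polynomial sequences in a nilpotent group are polynomial. This rests on the following theorem.

\begin{theorem}[Lazard--Leibman, \cite{leibman,greentao}]\label{thm:LL}
Let $G=G_0=G_1\ge G_2\ge\cdots$ be subgroups with $[G_i,G_j]\le G_{i+j}$ for all $i,j$ and $G_r=1$ for some $r$. The sequences $g:\mathbb Z\to G$ such that $\partial_{h_1}\cdots\partial_{h_i}g$ takes values in $G_i$ for all $i\ge0$ and all $h_1,\dots,h_i$ form a group under pointwise multiplication.
\end{theorem}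

\begin{lemma}\label{lem:prod}
Let $G$ be nilpotent of class at most $r$, where $r\ge1$, and let $D\ge1$. Every pointwise product of finitely many sequences $\mathbb Z\to G$ of degree at most $D$ and their inverses has degree at most $rD$, whatever the number of factors. In particular, if $x$ has degree at most $D$ and $t\in G$, then $e\mapsto t^{-e}x(e)t^e$ has degree at most $rD$.
\end{lemma}

\begin{proof}
Put $G_0=G$ and $G_i=\gamma_{\lceil i/D\rceil}(G)$ for $i\ge1$. Since $\lceil i/D\rceil+\lceil j/D\rceil\ge\lceil(i+j)/D\rceil$, this is a chain as in Theorem~\ref{thm:LL}, with $G_1=\dots=G_D=G$ and $G_{rD+1}=1$. A sequence of degree at most $D$ satisfies the condition of that theorem, because its $i$-fold differences are trivial for $i>D$. So the product satisfies it too, and its $(rD+1)$-fold differences lie in $G_{rD+1}=1$.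
\end{proof}

\section{The $p$-group case}\label{sec:pgroup}

The substitute for a bound on the class of $\langle u,a\rangle$ is the next theorem, proved in Section~\ref{sec:linear}.

\begin{theorem}\label{thm:linear}
For every positive integer $n$ there are positive integers $K,C$ with the following property. Let $p$ be any prime, $P$ a finite $p$-group, and $U\subseteq P$ a normal subset such that $x^e\in U$ for $x\in U$, $p\nmid e$, and $[g,{}_nx]=1$ for all $g\in P$, $x\in U$. Let $u,a\in U$, $H=\langle u,a\rangle$, and let $B$ be an abelian normal subgroup of $P$. Then $K\cdot B\,I_H^{\,C}=0$.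
\end{theorem}

If $p\nmid K$, the conclusion is $BI_H^{\,C}=0$. For the primes dividing $K$ it says only that $BI_H^{\,C}$ lies in the $K$-torsion of $B$, and most of the work below is to handle this torsion.

\begin{proof}[Proof of Theorem~\ref{thm:pgroup} from Theorem~\ref{thm:linear}]
Let $c=[y,{}_nu]$ with $y\in G$, $u\in U$. Put $a=u^y\in U$ and $H=\langle u,a\rangle\le P$. For $e\in\mathbb Z$ define elements of $H$ by
\[
b_0(e)=a^{-e},\qquad b_{i+1}(e)=b_i(e)^{-1}u^{-e}b_i(e),\qquad f(e)=b_{n-1}(e)u^e .
\]
By Lemma~\ref{lem:b} applied to $u^e$, we have $[y,{}_nu^e]=u^{-e(n-1)}f(e)u^{e(n-1)}$. If $p\nmid e$, then $u^e\in U$, so this element lies in $S\subseteq Z(P)$ and equals $f(e)$. Thus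
\begin{equation}\label{eq:f}
f(e)\in S\subseteq Z(P)\quad(p\nmid e),\qquad f(1)=c .
\end{equation}

\emph{The case $n=1$.} Here $a^{-1}=cu^{-1}$ with $c$ central in $P$, so $f(e)=a^{-e}u^e=c^e$. If $|c|=p^r>1$, then $S$ contains the $\varphi(p^r)\ge p^r/2$ generators of $\langle c\rangle$. So $|c|\le2m$, and $\mu=(2m)!$ works.

\emph{The case $n\ge2$.} Since $S\subseteq Z(P)$,
\begin{equation}\label{eq:engelP}
[g,{}_{n+1}x]=1\qquad(g\in P,\ x\in U).
\end{equation}
Let $K,C$ be the constants of Theorem~\ref{thm:linear} for $n+1$. The sequence $f$ is a product of sequences $t^e$ with $t\in\{u^{\pm1},a^{\pm1}\}$. If $H$ had bounded class, $f$ would have bounded degree, and Lemma~\ref{lem:few} applied along the lower central series of $H$ would finish the proof. We shall instead find normal subgroups $X\le E$ of $H$ such that $E$ contains a bounded power of $u$, the quotient $E/X$ has bounded class, and $X$ has bounded exponent.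

\emph{Step 1: a subgroup that centralizes the $K$-torsion.} Theorem~\ref{thm:linear} describes an action on an abelian subgroup $B$. To turn this into information on group elements we need $B$ to be self-centralizing, and we need to control the action on the $K$-torsion of $B$, about which the theorem says nothing. Both are possible inside a suitable power subgroup. Let $M=K\,(n+1)!$ and
\[
R=\langle x^M:x\in U\rangle\lhd P .
\]
For $1\le i\le n$ the number $\binom Mi=K\frac{(n+1)!}{i}\binom{M-1}{i-1}$ is divisible by $K$. Let $T$ be an abelian normal subgroup of $P$ with $KT=0$ and let $x\in U$. By \eqref{eq:engelP} and \eqref{eq:engelmodule}, $(x-1)^{n+1}=0$ on $T$, so $x^M=1+\sum_{i=1}^n\binom Mi(x-1)^i=1$ on $T$. Hence $R$ centralizes every such $T$.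

Let $B$ be maximal among the abelian normal subgroups of $P$ contained in $R$. Then $C_R(B)=B$. Otherwise $C_R(B)/B$ is a nontrivial normal subgroup of the $p$-group $P/B$, so it contains a subgroup $B_1/B$ of order $p$ central in $P/B$; then $B_1\lhd P$, and $B_1$ is abelian, being generated by $B$ and one element centralizing $B$. This contradicts maximality. Let $T=\{b\in B:b^K=1\}$. It is normal in $P$ and centralized by $R$, and Theorem~\ref{thm:linear} gives
\begin{equation}\label{eq:BT}
B\,I_H^{\,C}\subseteq T .
\end{equation}

\emph{Step 2: the subgroups $E$ and $X$.} Let $E=H\cap R\lhd H$; it contains $u^M$. Let $N$ be the kernel of the action of $E$ on $B/T$; it is normal in $H$. Put $N_0=N$, $N_{j+1}=[N_j,H]$ and $X=N_C$. These are normal subgroups of $H$ with $N_{j+1}\le N_j$. By \eqref{eq:BT} and $\gamma_C(H)-1\subseteq I_H^{\,C}$ we have $\gamma_C(E)\le\gamma_C(H)\cap R\le N$, and taking commutators with $E$ another $C$ times gives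
\begin{equation}\label{eq:gammaE}
\gamma_{2C}(E)\le X .
\end{equation}
We claim that
\begin{equation}\label{eq:X}
h^{K^3}=1\qquad(h\in X).
\end{equation}

An element $h\in N$ acts on $B$ as $1+\eta_h$ with $B\eta_h\subseteq T$, and $T\eta_h=0$ because $h\in R$. So $\eta_h\eta_{h'}=0$ for $h,h'\in N$. Hence elements of $N$ commute in their action on $B$, and $h^K$ acts as $1+K\eta_h=1$. Since $C_R(B)=B$, we get $[N,N]\le B$ and $h^K\in B$ for $h\in N$.

Pass to $\bar P=P/T$. There $\bar N$ centralizes $\bar B$, and $Y=[\bar N,\bar N]\le\bar B$, so $\bar N$ has class at most $2$. For $h,h'\in\bar N$ we have $[h,h']^K=[h^K,h']=1$, so the abelian group $Y$ has exponent dividing $K$. The group $Y$ is normalized by $\bar H$, so $\bar B/Y$ is an $H$-module, and it is killed by $I_H^{\,C}$ by \eqref{eq:BT}. In a group of class at most $2$ we have $(hh')^K=h^Kh'^K[h',h]^{K(K-1)/2}$, so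
\[
\theta:\bar N\to\bar B/Y,\qquad\theta(h)=h^KY,
\]
is a homomorphism, and it commutes with conjugation by $\bar H$. Thus $\theta([h,x])=\theta(h^{-1}h^x)=\theta(h)(x-1)$ for $x\in\bar H$, and induction on $j$ gives $\theta(\bar N_j)\subseteq(\bar B/Y)I_H^{\,j}$. For $j=C$ we get $\theta(\bar X)=0$. So for $h\in X$ we have successively $\bar h^K\in Y$, $\bar h^{K^2}=1$, $h^{K^2}\in T$ and $h^{K^3}=1$, which is \eqref{eq:X}.

\emph{Step 3: a polynomial sequence in $E/X$.} Let $\tilde E=E/X$. By \eqref{eq:gammaE} we have $\gamma_{2C}(\tilde E)=1$, and $H$ acts on $\tilde E$ by conjugation. The values of $f$ need not lie in $E$, so we replace $f$ by a sequence built from $u^M$. Let $\rho(e)=b_{n-2}(e)$; this is where $n\ge2$ is used. By the recursion, there are $t_1,\dots,t_l\in\{u^{\pm1},a^{\pm1}\}$, with $l=2^{n-1}-1$, such that $\rho(e)=t_1^e\cdots t_l^e$ for all $e$. Put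
\[
h(e)=(u^{-Me})^{\rho(e)}u^{Me}\in E .
\]
We have $(u^{-e})^{\rho(e)}=b_{n-1}(e)=f(e)u^{-e}$. For $p\nmid e$ the element $f(e)$ is central in $P$, and taking $M$th powers gives
\begin{equation}\label{eq:h}
h(e)=f(e)^M\quad(p\nmid e),\qquad h(0)=1 .
\end{equation}

To bound the degree of the image $\tilde h$ of $h$ in $\tilde E$ we need nilpotent groups in which conjugation by $t_i^e$ takes place. We do not know that $H/X$ has bounded class, but we can conjugate by one letter at a time. For $t\in\{u^{\pm1},a^{\pm1}\}$ let $\tilde E\rtimes\langle t\rangle$ be the semidirect product with an infinite cyclic group whose generator acts as $t$. We have $t\in U$, as $p\nmid-1$, so \eqref{eq:engelP} gives $(t-1)^{n+1}=0$ on $\tilde E/\tilde E'$. The $(i+1)$st term of the lower central series of $(\tilde E/\tilde E')\rtimes\langle t\rangle$ is $(\tilde E/\tilde E')(t-1)^i$ for $i\ge1$, so this group has class at most $n+1$. By Hall's theorem the four groups $\tilde E\rtimes\langle t\rangle$, and hence $\tilde E$, have class at most some $r\ge1$ depending only on $n$.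

Start with the image of $e\mapsto u^{-Me}$ in $\tilde E$, of degree at most $1$, and conjugate it successively by $t_1^e,\dots,t_l^e$. Each new sequence takes values in $\tilde E$, and by Lemma~\ref{lem:prod} in $\tilde E\rtimes\langle t_i\rangle$ the bound on the degree is multiplied by $r$. So the image of $(u^{-Me})^{\rho(e)}$ has degree at most $r^l$. By Lemma~\ref{lem:prod} in $\tilde E$, all powers $\tilde h^j$, $j\ge1$, have degree at most $D=r^{l+1}$, which depends only on $n$.

\emph{Step 4: descent along the lower central series.} Let $\kappa=\kappa(D,m)$ be as in Lemma~\ref{lem:few}. We show by induction on $i\ge0$ that $\tilde h(e)^{\kappa^i}\in\gamma_{i+1}(\tilde E)$ for all $e\in\mathbb Z$. For $i=0$ there is nothing to prove. If the claim holds for $i$, then $\tilde h^{\kappa^i}$ induces a map from $\mathbb Z$ to the abelian group $\gamma_{i+1}(\tilde E)/\gamma_{i+2}(\tilde E)$. It has degree at most $D$, vanishes at $0$, and by \eqref{eq:h} and \eqref{eq:f} takes at most $m$ values on $\{e:p\nmid e\}$. Lemma~\ref{lem:few} gives the claim for $i+1$. For $i=2C-1$ and $e=1$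 we get $h(1)^{\kappa^{2C-1}}\in X$. Since $h(1)=c^M$, \eqref{eq:X} shows that $\mu=M\kappa^{2C-1}K^3$ works. It depends only on $n$ and $m$.
\end{proof}

\section{From $p$-groups to a Lie algebra over $\mathbb Q$}\label{sec:linear}

Theorem~\ref{thm:linear} asserts nilpotency up to bounded torsion, uniformly in $p$. A sequence of counterexamples therefore survives in an ultraproduct tensored with $\mathbb Q$, where unipotent elements have logarithms. We first fix the tools of characteristic zero.

\subsection{Density and exponentials}

\begin{lemma}\label{lem:density}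
\begin{itemize}
\item[(a)] A polynomial in several variables, with coefficients in a vector space over $\mathbb Q$ (for instance, in the operators on such a space), that vanishes on a product of infinite subsets of $\mathbb Q$ has all coefficients $0$.
\item[(b)] If $D$ is a nilpotent operator on a vector space over $\mathbb Q$ and a subspace $M$ is invariant under $\exp(tD)$ for all $t\in\mathbb Q$, then $MD\subseteq M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply linear functionals to reduce to coefficients in $\mathbb Q$, and induct on the number of variables. (b) For $z\in M$ the polynomial $z\exp(tD)$ vanishes modulo $M$ for all $t\in\mathbb Q$, so its coefficient $zD$ of $t$ lies in $M$.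
\end{proof}

In a Lie algebra $\mathfrak L$ let $D_x$ be the operator $zD_x=[z,x]$. It is a derivation, the Jacobi identity reads $D_{[x,y]}=D_xD_y-D_yD_x$, and $D_{xg}=g^{-1}D_xg$ for an automorphism $g$. Over $\mathbb Q$, if $D_x$ is nilpotent, then $\exp D_x$ is an automorphism with inverse $\exp(-D_x)$. A subspace invariant under $D_\xi$ for all $\xi$ in a generating set is an ideal, since the elements $x$ for which it is $D_x$-invariant form a subalgebra. With Lemma~\ref{lem:density}(b) this gives:
\begin{equation}\label{eq:ideal}
\begin{gathered}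
\text{if $\xi_1,\dots,\xi_s$ generate $\mathfrak L$ and the $D_{\xi_j}$ are nilpotent, then a subspace}\\
\text{invariant under all $\exp(tD_{\xi_j})$, $t\in\mathbb Q$, is an ideal.}
\end{gathered}
\end{equation}
We use the Poincar\'e--Birkhoff--Witt theorem (PBW) in the form: the ordered monomials in an ordered basis of $\mathfrak L$ span the universal enveloping algebra $U(\mathfrak L)$. We also use Lie's theorem: a finite-dimensional representation of a finite-dimensional solvable Lie algebra over an algebraically closed field of characteristic $0$ is triangular in some basis.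

The following theorem is proved in Section~\ref{sec:lie}.

\begin{theorem}\label{thm:lie}
Let $n$ be a positive integer and let $\mathfrak L$ be a Lie algebra over $\mathbb Q$ generated by $\xi_1,\dots,\xi_s$ with $D_{\xi_j}^n=0$. Let $\Gamma=\langle\exp(tD_{\xi_j}):t\in\mathbb Q,\ j\le s\rangle\le\operatorname{Aut}\mathfrak L$, and suppose that
\[
[y,{}_n\,g^{-1}\exp(tD_{\xi_j})g]=1\qquad(g,y\in\Gamma,\ t\in\mathbb Q,\ j\le s).
\]
Then $\mathfrak L$ is finite-dimensional and nilpotent.
\end{theorem}

\subsection{Proof of Theorem~\ref{thm:linear} from Theorem~\ref{thm:lie}}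

\emph{Reduction to words.} By \eqref{eq:engelmodule}, $\alpha=u-1$ and $\beta=a-1$ satisfy $\alpha^n=\beta^n=0$ on $B$. So $u^{-1}-1=\sum_{k=1}^{n-1}(-\alpha)^k$ on $B$, and the same formula holds for $a$ and $\beta$. By \eqref{eq:aug}, every $h-1$ with $h\in H$ acts as an integer combination of nonempty words in $\alpha,\beta$, and $I_H^{\,C}$ acts by integer combinations of words of length at least $C$. Such a word begins with a word of length $C$. So it suffices to find $K,C$ such that $KB\omega=0$ for all words $\omega$ of length $C$ in $\alpha,\beta$.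

\emph{The ultraproduct.} Suppose that no such $K,C$ exist. Then for every $i\ge1$ there are data $p_i,P_i,U_i,u_i,a_i,B_i$ as in the theorem and a word $\omega_i$ of length $i$ with $i!\,B_i\omega_i\ne0$. Fix a nonprincipal ultrafilter on the positive integers and say ``almost all $i$'' for ``all $i$ in a set of the ultrafilter.'' Recall that cofinite sets and finite intersections of members belong to the ultrafilter, and that if a finite union of sets belongs to it, then so does one of the sets. The ultraproduct $P^*$ is the group of sequences $(g_i)$, $g_i\in P_i$, modulo equality for almost all $i$; the class of $(g_i)$ is written $(g_i)^*$. Let $B^*$ and $U^*$ consist of the classes of sequences with $g_i\in B_i$, respectively $g_i\in U_i$, for almost all $i$. Working coordinatewise, $B^*$ is an abelian normal subgroup of $P^*$, the set $U^*$ is invariant under conjugation, and $[g,{}_nx]=1$ for $g\in P^*$, $x\in U^*$. Let $g_1=(u_i)^*$, $g_2=(a_i)^*$ and $V=B^*\otimes\mathbb Q$, a right $P^*$-module. An element of $B^*$ maps to $0$ in $V$ only if it has finite order. From now on $\alpha=g_1-1$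 and $\beta=g_2-1$, as operators on $V$. We claim:
\begin{equation}\label{eq:words}
\text{for every $C$, some word of length $C$ in $\alpha,\beta$ is nonzero on $V$.}
\end{equation}
Fix $C$. For $i\ge C$ the prefix of length $C$ of $\omega_i$ does not kill $i!\,B_i$. There are finitely many words of length $C$, so almost all $i$ share the same prefix $\omega$; choose $b_i\in B_i$ with $i!\,b_i\omega\ne0$. For each $k\ge1$ we have $kb_i\omega\ne0$ for almost all $i$, because $k\mid i!$ for $i\ge k$. So $(b_i)^*\omega$ has infinite order, and $V\omega\ne0$.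

\emph{Rational powers.} On $V$ we have $(g_j-1)^n=0$. Let $\xi_j=\sum_{k=1}^{n-1}(-1)^{k-1}(g_j-1)^k/k$ be the logarithm of $g_j$; then $\xi_j^n=0$ and $g_j^e=\exp(e\xi_j)$ on $V$ for $e\in\mathbb Z$. Let $\mathcal E$ be the set of integers $e$ such that $p_i\nmid e$ for almost all $i$. It is infinite. Indeed, if $p_i=p$ for almost all $i$, then $\mathcal E=\{e:p\nmid e\}$. Otherwise, for $e\ne0$ the set $\{i:p_i\mid e\}$ is a finite union of sets $\{i:p_i=q\}$ outside the ultrafilter, so $\mathcal E=\mathbb Z\setminus\{0\}$. For $e\in\mathcal E$ the elements $g_j^e$ and their $P^*$-conjugates lie in $U^*$. Let $\hat G=\langle\exp(t\xi_j):t\in\mathbb Q,\ j=1,2\rangle\le GL(V)$. We claim that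
\begin{equation}\label{eq:hatG}
[y,{}_n\exp(t\xi_j)^g]=1\qquad(g,y\in\hat G,\ t\in\mathbb Q,\ j=1,2).
\end{equation}
Write $g$ and $y$ as products of factors $\exp(t_l\xi_{j_l})$ and let the parameters vary. Each factor and its inverse $\exp(-t_l\xi_{j_l})$ is a polynomial in $t_l$, so $[y,{}_n\exp(t\xi_j)^g]-1$ is a polynomial in $t$ and the $t_l$. It vanishes for $t\in\mathcal E$ and $t_l\in\mathbb Z$, since then $y$ is the image of an element of $P^*$ and $\exp(t\xi_j)^g$ is the image of an element of $U^*$. By Lemma~\ref{lem:density}(a) it vanishes identically. This step needs $\mathcal E$ to be infinite, which is what closure of $U$ under powers provides; normality of $U$ provides the conjugating element $g$.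

\emph{The Lie algebra.} Let $\mathfrak L$ be the Lie subalgebra of $\operatorname{End}V$, with $[\zeta,\xi]=\zeta\xi-\xi\zeta$, generated by $\xi_1,\xi_2$. The operator $D_{\xi_j}$ is the difference of right and left multiplication by $\xi_j$, which commute and have $n$th power $0$. Hence $D_{\xi_j}^{2n-1}=0$ and $\exp(-t\xi_j)\,\zeta\exp(t\xi_j)=\zeta\exp(tD_{\xi_j})$. So $\hat G$ acts on $\mathfrak L$ by conjugation, and this action is a homomorphism of $\hat G$ onto the group $\Gamma$ of Theorem~\ref{thm:lie}, sending $\exp(t\xi_j)$ to $\exp(tD_{\xi_j})$. The identity \eqref{eq:hatG} passes to $\Gamma$, and it remains true with $2n-1$ in place of $n$. By Theorem~\ref{thm:lie} for $2n-1$, the algebra $\mathfrak L$ is finite-dimensional and nilpotent.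

\emph{From Lie nilpotency to associative nilpotency.} The span of the conjugates $\xi_j^h$, $h\in\hat G$, is an ideal of $\mathfrak L$ by \eqref{eq:ideal} and contains the generators, so it is $\mathfrak L$. Thus $\mathfrak L$ has a basis $\epsilon_1,\dots,\epsilon_d$ of such conjugates, and $\epsilon_l^n=0$ on $V$. Let $\mathcal A$ be the associative algebra without $1$ generated by $\xi_1,\xi_2$. By PBW, $\mathcal A+\mathbb Q1$ is spanned by the monomials $\epsilon_1^{k_1}\cdots\epsilon_d^{k_d}$ with all $k_l<n$, so it is finite-dimensional. Let $\mathfrak L$ act on it by right multiplication. By Lie's theorem, after extending scalars to $\overline{\mathbb Q}$ the action is triangular. The diagonal entries are linear functionals on $\mathfrak L$ that vanish on the nilpotent elements $\epsilon_l$, hence on $\mathfrak L$. So $\mathcal A$ acts by strictly triangular operators, and applying products of such operators to $1$ gives $\mathcal A^k=0$ for some $k$. Since $\alpha=\exp\xi_1-1$ and $\beta=\exp\xi_2-1$ lie in $\mathcal A$, all words of length $k$ in $\alpha,\beta$ vanish on $V$. This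 contradicts \eqref{eq:words} and proves Theorem~\ref{thm:linear}. \qed

\section{Nilpotency of the Lie algebra}\label{sec:lie}

All Lie algebras in this section are over $\mathbb Q$. The hypotheses of Theorem~\ref{thm:lie} for $n$ imply those for $n+1$, so we assume $n\ge2$. An element $c$ of a Lie algebra is a \emph{sandwich} if $D_c^2=0$ and $D_cD_aD_c=0$ for all $a$. Over $\mathbb Q$ the first condition implies the second, because $0=D_{aD_c^2}=D_aD_c^2-2D_cD_aD_c+D_c^2D_a$. The source of nilpotency is the following theorem.

\begin{theorem}[Kostrikin--Zelmanov, \cite{kz}]\label{thm:KZ}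
A Lie algebra generated by finitely many sandwiches is nilpotent.
\end{theorem}

So we look for a nonzero sandwich. Starting from a generator, we lower the nilpotency index of $D_w$ to $3$ by a general argument. The step from $3$ to $2$ needs the Engel identity, as the following example shows.

\begin{example}\label{ex:sl2}
Let $\mathfrak{sl}_2$ have basis $e,h,f$ with $[e,f]=h$, $[h,e]=2e$, $[h,f]=-2f$. It is generated by $e$ and $f$, and it is not nilpotent. The operator $D_e$ maps $f\mapsto-h\mapsto-2e\mapsto0$, and $D_f$ maps $e\mapsto h\mapsto-2f\mapsto0$, so $D_e^3=D_f^3=0$. For $g=\exp(D_f)\exp(-D_e)$ we have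
\[
eg=(e+h-f)\exp(-D_e)=e+(h-2e)-(f+h-e)=-f,
\]
so $g^{-1}D_e^2g=D_f^2$, and $D_e^2\cdot g^{-1}D_e^2g$ maps $f$ to $4f$.
\end{example}

\subsection{Admissible sets}

The descent replaces $x$ by an element $zD_x^{k-1}$ that is not a conjugate of a generator, so the hypothesis says nothing about it directly. It is, however, a limit of multiples of conjugates, and the Engel identity is polynomial. The next definition lists the properties that survive such limits.

\begin{definition}
A subset $\mathcal W$ of a Lie algebra $\mathfrak L$ is \emph{admissible} if $D_w^n=0$ for all $w\in\mathcal W$ and, with $\Gamma_{\mathcal W}=\langle\exp D_w:w\in\mathcal W\rangle$, the following hold: $\mathcal W$ spans $\mathfrak L$; $\mathbb Q\mathcal W\subseteq\mathcal W$; $\mathcal W\Gamma_{\mathcal W}=\mathcal W$; and $[y,{}_n\exp D_w]=1$ for all $w\in\mathcal W$, $y\in\Gamma_{\mathcal W}$.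
\end{definition}

If $\mathfrak L$ satisfies the hypotheses of Theorem~\ref{thm:lie}, then $\mathcal W_0=\bigcup_j\mathbb Q\xi_j\Gamma$ is admissible. Indeed, $D_{t\xi_jg}=tg^{-1}D_{\xi_j}g$ and $\exp D_{t\xi_jg}=g^{-1}\exp(tD_{\xi_j})g$, so $D_w^n=0$ on $\mathcal W_0$, we have $\Gamma_{\mathcal W_0}=\Gamma$, and the Engel condition is the hypothesis. The span of $\mathcal W_0$ is an ideal by \eqref{eq:ideal} and contains the generators.

\begin{lemma}\label{lem:enlarge}
Let $\mathcal W$ be admissible, $x,z\in\mathcal W$, $D_x^k=0$ and $w_0=zD_x^{k-1}$. Then there is an admissible set $\mathcal W'\supseteq\mathcal W\cup\{w_0\}$.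
\end{lemma}

\begin{proof}
Put $w(\tau)=(k-1)!\sum_{j<k}\tau^{k-1-j}zD_x^j/j!$, a polynomial in $\tau$ with $w(0)=w_0$. For $\tau\in\mathbb Q$, $\tau\ne0$, we have $w(\tau)=(k-1)!\,\tau^{k-1}z\exp(D_{x/\tau})\in\mathcal W$. So the polynomial $D_{w(\tau)}^n$ vanishes for $\tau\ne0$, hence identically. In particular $D_{w_0}^n=0$, and $\exp(tD_{w(\tau)})=\sum_{j<n}t^jD_{w(\tau)}^j/j!$ is a polynomial in $\tau$ for each $t\in\mathbb Q$.

Let $\Gamma'=\langle\Gamma_{\mathcal W},\exp(tD_{w_0}):t\in\mathbb Q\rangle$ and $\mathcal W'=(\mathcal W\cup\mathbb Qw_0)\Gamma'$. Since $D_{wg}=g^{-1}D_wg$, we have $D_{w'}^n=0$ for $w'\in\mathcal W'$ and $\Gamma_{\mathcal W'}=\Gamma'$. The set $\mathcal W'$ spans $\mathfrak L$ and is closed under scalars and under $\Gamma'$. For the Engel condition let $w'\in\mathcal W'$ and $y\in\Gamma'$. Write $w'=w_1g$ with $w_1\in\mathcal W$ or $w_1=tw_0$, and write $g$ and $y$ as products of elements of $\Gamma_{\mathcal W}$ and factors $\exp(t_lD_{w_0})$. Replacing $w_0$ by $w(\tau)$ everywhere gives $w'(\tau)$ and $y(\tau)$ such that $w'(\tau)$, $y(\tau)^{\pm1}$ and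 $\exp(\pm D_{w'(\tau)})$ are polynomials in $\tau$, with $w'(\tau)\in\mathcal W$ and $y(\tau)\in\Gamma_{\mathcal W}$ for $\tau\ne0$. The polynomial $[y(\tau),{}_n\exp D_{w'(\tau)}]-1$ vanishes for $\tau\ne0$, hence at $\tau=0$.
\end{proof}

\subsection{Descent to index three}

Capital letters denote the operators of the corresponding small letters: $X=D_x$, $Z=D_z$, $A=D_a$, $W=D_w$.

\begin{lemma}\label{lem:descent}
If $k\ge4$, $D_x^k=0$ and $w=zD_x^{k-1}$, then $D_w^{k-1}=0$.
\end{lemma}

\begin{proof}
We first show that for every $a\in\mathfrak L$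
\begin{equation}\label{eq:XAX}
X^iAX^j=0\qquad\text{whenever }2(i+j)\ge3k-2 .
\end{equation}
Consider the linear map $\mathbb Q[L,R]\to\operatorname{End}\mathfrak L$, $L^iR^j\mapsto X^iAX^j$. Since $D_{[a,x]}=AX-XA$, it sends $(R-L)^j$ to $D_{aX^j}$. So it kills the ideal $\mathfrak a=(L^k,R^k,(R-L)^k)$, and it suffices to show that $\mathfrak a$ contains all forms of degree $t$ when $2t\ge3k-2$; note that then $t\ge k$. If not, take a nonzero functional $\psi$ on the forms of degree $t$ that vanishes on those in $\mathfrak a$, and let
\[
F(\lambda,\rho)=\psi\bigl((\lambda L+\rho R)^t\bigr)=\sum_i\tbinom ti\lambda^i\rho^{t-i}\psi(L^iR^{t-i})\ne0 .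
\]
Terms with $i\ge k$ or $t-i\ge k$ vanish, so $\rho^{t-k+1}$ and $\lambda^{t-k+1}$ divide $F$. Expanding $\lambda L+\rho R=(\lambda+\rho)R-\lambda(R-L)$ instead, the terms containing $(R-L)^k$ vanish, so $(\lambda+\rho)^{t-k+1}$ divides $F$. The three divisors are coprime and $F$ has degree $t$, so $3(t-k+1)\le t$, that is, $2t\le3k-3$. This contradiction proves \eqref{eq:XAX}.

Now $D_w=\sum_i(-1)^i\binom{k-1}iX^iZX^{k-1-i}$, so $D_w^{k-1}$ is a combination of words $X^{a_0}ZX^{a_1}Z\cdots ZX^{a_{k-1}}$ with $\sum a_i=(k-1)^2$. In a nonzero word, $a_i\le k-1$ and $a_i+a_{i+1}\le\lfloor(3k-3)/2\rfloor$ for all $i$. We show that there is no nonzero word.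

If $k$ is even, group the $k$ exponents in pairs: $\sum a_i\le\frac k2\cdot\frac{3k-4}2=(k-1)^2-\frac{(k-2)^2}4<(k-1)^2$.

If $k\ge7$ is odd, one exponent is left over: $\sum a_i\le\frac{k-1}2\cdot\frac{3(k-1)}2+(k-1)=(k-1)\frac{3k+1}4<(k-1)^2$.

If $k=5$, then $\sum a_i=16$, $a_i\le4$ and $a_i+a_{i+1}\le6$. The groupings $(a_0,a_1),(a_2,a_3),a_4$ and $a_0,(a_1,a_2),(a_3,a_4)$ both have maximal sum $16$, so equality holds throughout and $(a_i)=(4,2,4,2,4)$. Multiplying $(L-R)^5$ by $L$ and by $R$ shows that $\mathfrak a$ contains $10L^4R^2-10L^3R^3+5L^2R^4$ and $-5L^4R^2+10L^3R^3-10L^2R^4$. Their sum is $5L^4R^2-5L^2R^4$, so $X^4ZX^2=X^2ZX^4$. Hence $X^4ZX^2ZX^4=X^2Z(X^4ZX^4)=0$ by \eqref{eq:XAX}.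
\end{proof}

For $k=3$ the lemma is false: in $\mathfrak{sl}_2$ we have $fD_e^2=-2e$ and $D_e^2\ne0$.

\begin{corollary}\label{cor:three}
If $\mathfrak L\ne0$ has an admissible set, then it has an admissible set $\mathcal W$ containing an element $w\ne0$ with $D_w^3=0$.
\end{corollary}

\begin{proof}
Take $0\ne w$ in an admissible set $\mathcal W$ and let $k$ be minimal with $D_w^k=0$. If $k\ge4$, pick $z\in\mathcal W$ with $zD_w^{k-1}\ne0$, which is possible as $\mathcal W$ spans $\mathfrak L$. Enlarge $\mathcal W$ by Lemma~\ref{lem:enlarge} and replace $w$ by $zD_w^{k-1}$. By Lemma~\ref{lem:descent} the index drops. Repeat until $k\le3$.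
\end{proof}

\subsection{The Engel identity at an element of index three}

Let $W=D_w$ with $W^3=0$ and put $\Phi=W^2$. For $a\in\mathfrak L$ we have $0=D_{aW^3}=AW^3-3WAW^2+3W^2AW-W^3A$, so $WAW^2=W^2AW$, and multiplying by $W$ on the left we get $W^2AW^2=0$. Thus
\begin{equation}\label{eq:Phi}
WAW^2=W^2AW,\qquad\Phi A\Phi=0,\qquad\Phi^2=0\qquad(a\in\mathfrak L).
\end{equation}

\begin{lemma}\label{lem:nil}
Let $\mathcal W$ be admissible, $w\in\mathcal W$, $W^3=0$, and $N=2^{n-1}$. Then
\begin{itemize}
\item[(a)] $(\Phi\,y^{-1}\Phi y)^N=0$ for all $y\in\Gamma_{\mathcal W}$;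
\item[(b)] $(\Phi Z^2)^{2N}\Phi=0$ for all $z\in\mathfrak L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $t\in\mathbb Q$ and $u=\exp(tW)$, so that $u^{\pm1}=1\pm tW+\frac{t^2}2\Phi$. As $tw\in\mathcal W$, we have $[y,{}_nu]=1$, which by Lemma~\ref{lem:b} means $b_{n-1}=u^{-1}$. By Lemma~\ref{lem:density}(a) this is an identity of polynomials in $t$, and we read off its top coefficient. Let $\Psi=y^{-1}\Phi y$, $d_i=2(2^{i+1}-1)$ and $\beta_i=\Psi(\Phi\Psi)^{2^i-1}$. We claim that $b_i$ and $b_i^{-1}$ have degree at most $d_i$ in $t$ and that in both the coefficient of $t^{d_i}$ is $2^{-d_i/2}\beta_i$. For $i=0$ this holds because $b_0^{\pm1}=y^{-1}u^{\mp1}y$. The inductive step follows from $b_{i+1}^{\pm1}=b_i^{-1}u^{\mp1}b_i$, $d_{i+1}=2d_i+2$ and $\beta_{i+1}=\beta_i\Phi\beta_i$. Since $n\ge2$, we have $d_{n-1}>2$, while $u^{-1}$ has degree at most $2$. So $\beta_{n-1}=0$, and $(\Phi\Psi)^N=\Phi\beta_{n-1}=0$.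

(b) Taking $y=\exp(tZ)$ in (a) would give the identity only for $z\in\mathcal W$, and $\mathcal W$ is not a subspace. So we linearize. Let $r=4N$, $z_1,\dots,z_r\in\mathcal W$, $t_1,\dots,t_r\in\mathbb Q$ and $y=\exp(t_1Z_1)\cdots\exp(t_rZ_r)\in\Gamma_{\mathcal W}$. By (a),
\[
\Phi\,y^{-1}\,\Phi\,y\,\Phi\,y^{-1}\,\Phi\cdots\Phi\,y\,\Phi=0,
\]
with $2N$ factors $y^{\pm1}$, each between two factors $\Phi$. For $I\subseteq\{1,\dots,r\}$ the coefficient of $\prod_{i\in I}t_i$ in $y$ is the product $Z_I^+$ of the $Z_i$, $i\in I$, in increasing order, and in $y^{-1}$ it is $(-1)^{|I|}Z_I^-$, with the product in decreasing order. By Lemma~\ref{lem:density}(a) the coefficient of $t_1\cdots t_r$ vanishes: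
\[
\sum\pm\,\Phi Z^-_{I_1}\Phi Z^+_{I_2}\Phi\cdots\Phi Z^+_{I_{2N}}\Phi=0,
\]
the sum being over all ordered partitions $\{1,\dots,r\}=I_1\sqcup\dots\sqcup I_{2N}$. By \eqref{eq:Phi} a term vanishes if some $|I_l|\le1$. Since $r=4N$, in the remaining terms all $|I_l|=2$ and the sign is $+$. The sum of these terms is multilinear in $z_1,\dots,z_r$ and vanishes on $\mathcal W$, which spans $\mathfrak L$; so it vanishes for all $z_i\in\mathfrak L$. Putting all $z_i=z$ gives a positive integer multiple of $(\Phi Z^2)^{2N}\Phi$.
\end{proof}

Part (a) is the only place where the Engel identity is used other than to preserve it. It fails in $\mathfrak{sl}_2$ for $w=e$ and $y=g$ by Example~\ref{ex:sl2}, so $\mathfrak{sl}_2$ violates the Engel hypothesis of Theorem~\ref{thm:lie} for every $n$.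

\subsection{A Jordan algebra and a sandwich}

We try $c=z\Phi$. We shall see that $D_c^2=\Phi Z^2\Phi$, so we need $z$ with $z\Phi\ne0$ and $\Phi Z^2\Phi=0$, whereas Lemma~\ref{lem:nil}(b) only says that $\Phi Z^2$ is nilpotent for all $z$. The model is associative: if $x^l=0$ for all $x$ in an associative $\mathbb Q$-algebra, with $l$ minimal, then $\zeta=x^{l-1}$ satisfies $\zeta a\zeta=0$ for all $a$, as we show below. The operator $\Phi Z^2$ plays the role of $a\mapsto zaz$ in a Jordan algebra attached to $w$, and this transfers the model to our setting.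

A \emph{Jordan algebra} over $\mathbb Q$ is a commutative algebra $(J,\bullet)$ satisfying $(x^2\bullet y)\bullet x=x^2\bullet(y\bullet x)$, where $x^2=x\bullet x$. It is power-associative, so the powers $x^k$ are well defined. Put $U_xy=2x\bullet(x\bullet y)-x^2\bullet y$; then $U_xx^k=x^{k+2}$. An associative algebra with the product $x\bullet y=\frac12(xy+yx)$ is a Jordan algebra in which Jordan powers are associative powers and $U_xy=xyx$. A Jordan algebra is \emph{special} if it embeds in one of this kind. By the Shirshov--Cohn theorem, a Jordan algebra over a field of characteristic not $2$ generated by two elements is special.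

\begin{theorem}[Fern\'andez L\'opez--Garc\'{\i}a--G\'omez Lozano, \cite{fgg}]\label{thm:jordan}
Let $\mathfrak L$ be a Lie algebra over a field of characteristic $0$ and let $D_w^3=0$. Then $\operatorname{Ker}=\{x:xD_w^2=0\}$ is an ideal of the algebra $(\mathfrak L,\bullet)$ with $x\bullet y=\frac12[[x,w],y]$, and $\mathfrak L/\operatorname{Ker}$ is a Jordan algebra.
\end{theorem}

\begin{proposition}\label{prop:sandwich}
If $\mathfrak L\ne0$ has an admissible set, then it contains a nonzero sandwich.
\end{proposition}

\begin{proof}
Take $\mathcal W$ and $w$ as in Corollary~\ref{cor:three}. If $W^2=0$, then $w$ is a sandwich. So let $\Phi=W^2\ne0$, and let $J=\mathfrak L/\operatorname{Ker}\ne0$ be the Jordan algebra of Theorem~\ref{thm:jordan}.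

\emph{The operator $U_x$.} We have $x\bullet y=-\frac12yD_{[x,w]}=\frac12y(WX-XW)$ and $(x\bullet x)\bullet y=-\frac12yD_{[x\bullet x,w]}=-\frac14yD_{[[[x,w],x],w]}$. From $D_{[x,w]}=XW-WX$ we get
\[
D_{[[x,w],x]}=2XWX-WX^2-X^2W,\qquad D_{[[[x,w],x],w]}=2XWXW-X^2W^2-2WXWX+W^2X^2 .
\]
Therefore, computing $U_xy$ in $(\mathfrak L,\bullet)$,
\[
(U_xy)\Phi=\tfrac12y(WX-XW)^2W^2+\tfrac14y\bigl(2XWXW-X^2W^2-2WXWX+W^2X^2\bigr)W^2 .
\]
By $W^3=0$ and $W^2XW^2=0$, of the four terms $WXWX-WX^2W-XW^2X+XWXW$ of $(WX-XW)^2$ only the first survives multiplication by $W^2$, and in the second bracket only the last two terms survive. So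
\begin{equation}\label{eq:U}
(U_xy)\Phi=\tfrac12yWXWXW^2-\tfrac12yWXWXW^2+\tfrac14yW^2X^2W^2=\tfrac14y\,\Phi X^2\Phi .
\end{equation}
Thus $U_xy\equiv\frac14y\Phi X^2$ modulo $\operatorname{Ker}$. The element $y\Phi X^2$ depends only on the class of $y$, so $U_x^{2N}y\equiv4^{-2N}y(\Phi X^2)^{2N}$, and this lies in $\operatorname{Ker}$ by Lemma~\ref{lem:nil}(b). Hence $x^{4N+1}=U_x^{2N}x=0$ for all $x\in J$.

\emph{An element $\zeta\ne0$ with $U_\zeta=0$.} Let $l\ge2$ be minimal with $x^l=0$ for all $x\in J$, and choose $x$ with $\zeta=x^{l-1}\ne0$. Let $a\in J$. The subalgebra generated by $x$ and $a$ is special, so we may compute in an associative algebra. The coefficient of $\lambda$ in $(x+\lambda a)^l=0$, $\lambda\in\mathbb Q$, is $\sum_{i=0}^{l-1}x^iax^{l-1-i}=0$. Multiplying on the left by $x^{l-1}$ kills all terms with $i\ge1$ and leaves $x^{l-1}ax^{l-1}=0$. So $U_\zeta a=0$ for all $a\in J$.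

\emph{The sandwich.} Let $z\in\mathfrak L$ represent $\zeta$ and put $c=z\Phi$. Then $c\ne0$ because $\zeta\ne0$, and $\Phi Z^2\Phi=0$ by \eqref{eq:U}. We have $D_c=ZW^2-2WZW+W^2Z$. Of the nine products in $D_c^2$, three contain $W^3$ and two contain $W^2ZW^2$; the other four give
\[
D_c^2=W^2Z^2W^2-2WZ(WZW^2)-2(W^2ZW)ZW+4WZW^2ZW .
\]
By \eqref{eq:Phi} the second and third terms each equal $-2WZW^2ZW$, so $D_c^2=\Phi Z^2\Phi=0$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:lie}}

One sandwich controls only the ideal it generates. To make that ideal large we pass to a minimal infinite-dimensional quotient, and to make it nilpotent we need $\bigcap_k\gamma_k=0$. Both are available in a positively graded algebra, so we replace $\mathfrak L$ by a graded cover.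

\emph{The graded cover.} Fix $j$ and two finite sequences of indices in $\{1,\dots,s\}$, and form $g$ and $y$ as the corresponding products of factors $\exp(t_lD_{\xi_{j_l}})$ with independent parameters $t_l$. When $D_{\xi_1}^n=\dots=D_{\xi_s}^n=0$, the operator $[y,{}_n\,g^{-1}\exp(tD_{\xi_j})g]$ is a product of truncated exponentials in which each parameter occurs only multiplied by some $D_{\xi_i}$. So, after subtracting $1$, the coefficient of a monomial of total degree $r$ in the parameters is $\omega(D_{\xi_1},\dots,D_{\xi_s})$, where $\omega$ is a homogeneous noncommutative polynomial of degree $r$ over $\mathbb Q$ that does not depend on the algebra. Let $\Omega$ be the set of all $\omega$ that arise, together with the $n$th powers of the $s$ letters. By Lemma~\ref{lem:density}(a), a Lie algebra generated by $\xi_1,\dots,\xi_s$ satisfies the hypotheses of the theorem if and only if $\omega(D_{\xi_1},\dots,D_{\xi_s})=0$ on it for all $\omega\in\Omega$.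

Let $\mathfrak F$ be the free Lie algebra on $\xi_1,\dots,\xi_s$, graded by degree, and let $\mathfrak M$ be its quotient by the ideal generated by the images of all operators $\omega(D_{\xi_1},\dots,D_{\xi_s})$, $\omega\in\Omega$. These operators are homogeneous, so the ideal is graded and $\mathfrak M=\bigoplus_{d\ge1}\mathfrak M_d$, with $\dim\mathfrak M_d<\infty$ and $\mathfrak M_{d+1}=[\mathfrak M_d,\mathfrak M_1]$. Every quotient of $\mathfrak M$ satisfies the hypotheses of the theorem, and $\mathfrak L$ is a quotient of $\mathfrak M$. If $\dim\mathfrak M<\infty$, then $\mathfrak M_d=0$ for large $d$, so $\mathfrak M$ is nilpotent and the theorem follows. Suppose that $\dim\mathfrak M=\infty$.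

\emph{A minimal quotient.} Consider the graded ideals of $\mathfrak M$ of infinite codimension; $0$ is one. If the union of a chain of them had finite codimension, it would contain some $\mathfrak M_k$. Being finite-dimensional, $\mathfrak M_k$ would lie in one member of the chain, which would then contain $\mathfrak M_d$ for all $d\ge k$ and have finite codimension. So Zorn's lemma gives a maximal such ideal. Let $\mathfrak N$ be the quotient. It is infinite-dimensional, positively graded, satisfies the hypotheses of the theorem, and every nonzero graded ideal of $\mathfrak N$ has finite codimension. Let $\Gamma$ and $\mathcal W_0$ be formed in $\mathfrak N$.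

\emph{An ideal spanned by sandwiches.} By Proposition~\ref{prop:sandwich}, $\mathfrak N$ contains $c\ne0$ with $D_c^2=0$. If $c_d$ is the lowest nonzero homogeneous component of $c$, the component of degree $2d$ of $D_c^2$ is $D_{c_d}^2$. So we may assume that $c$ is homogeneous. The ideal $I$ generated by $c$ is graded and nonzero, so $\dim\mathfrak N/I<\infty$. The span of $c\Gamma$ lies in $I$ and is an ideal by \eqref{eq:ideal}, so it equals $I$. All elements of $c\Gamma$ are sandwiches.

\emph{$I/[I,I]$ is finite-dimensional.} Choose $w_1,\dots,w_d\in\mathcal W_0$ whose images form a basis of $\mathfrak N/I$, and follow them by a basis of $I$. The map $x\mapsto D_x$ makes $\mathfrak N$ a right $U(\mathfrak N)$-module with $I=cU(\mathfrak N)$. By PBW, $I$ is spanned by the elements $cD_{w_1}^{a_1}\cdots D_{w_d}^{a_d}D_{x_1}\cdots D_{x_k}$ with $x_i\in I$, $k\ge0$. Those with $k\ge1$ lie in $[I,I]$, and those with some $a_i\ge n$ vanish. So $I/[I,I]$ is finite-dimensional, and it is spanned by the images of finitely many $c_1,\dots,c_l\in c\Gamma$.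

\emph{Conclusion.} By Theorem~\ref{thm:KZ} the subalgebra $\mathfrak T$ generated by $c_1,\dots,c_l$ is nilpotent, say $\gamma_{r+1}(\mathfrak T)=0$; being finitely generated, it is finite-dimensional. We have $I=\mathfrak T+\gamma_2(I)$. Substituting this decomposition into each entry of a commutator of length $k$ gives
\[
\gamma_k(I)\subseteq\gamma_k(\mathfrak T)+\gamma_{k+1}(I)\qquad(k\ge1).
\]
For $k>r$ this says $\gamma_k(I)=\gamma_{k+1}(I)$. Since $\gamma_k(I)\subseteq\bigoplus_{d\ge k}\mathfrak N_d$, the intersection of all $\gamma_k(I)$ is $0$, so $\gamma_{r+1}(I)=0$. For $k\le r$ the inclusions give $I\subseteq\mathfrak T+\gamma_{r+1}(I)=\mathfrak T$. Thus $I$ and $\mathfrak N/I$ are finite-dimensional, contrary to $\dim\mathfrak N=\infty$. This proves Theorem~\ref{thm:lie}, and with it Theorems~\ref{thm:linear}, \ref{thm:pgroup}, \ref{thm:finite} and~\ref{thm:main}. \qed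

\begin{thebibliography}{9}

\bibitem{fgg}
Fern\'andez L\'opez, Garc\'{\i}a and G\'omez Lozano, \emph{The Jordan algebras of a Lie algebra}, J. Algebra 308 (2007).

\bibitem{greentao}
Green and Tao, Ann. of Math. 175 (2012).

\bibitem{kz}
Kostrikin and Zelmanov, \emph{A theorem on sandwich algebras}, Proc. Steklov Inst. Math. 183 (1991).

\bibitem{leibman}
Leibman, \emph{Polynomial mappings of groups}, Israel J. Math. 129 (2002).

\bibitem{problem}
\emph{www.ijgt.ui.ac.ir}, \texttt{https://journals.ui.ac.ir/\allowbreak article\_24420\_\allowbreak 1663b79a0ee9cb6de3ac25a96c0f9507.pdf}, doi:10.22108/ijgt.2020.120132.1584.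

\end{thebibliography}
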